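\title{Sparse Thue inequalities: the exponent $1-s/n$ and the degrees $s<n<2s$}

\begin{abstract}
Let $F\in\mathbb{Z}[x,y]$ be an irreducible binary form of degree $n\ge 3$ and height $H$ with at most $s+1$ nonzero coefficients. We consider the conjecture that, for $h\le H^{1-s/n-\rho}$, the number of coprime solutions of $|F(x,y)|\le h$ is bounded in terms of $s$ and $\rho>0$ alone. The conjecture is false: it fails for an explicit family of cubic trinomials when $\rho<1/6$, and it fails in every degree $s<n<2s$. For $n\ge 2s$ we prove it, with a bound independent of $n$, and we show that the exponent $1-s/n$ cannot be increased. Thus the conjecture fails exactly for $s<n<2s$.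
\end{abstract}

\section{The problem and the results}

Throughout, $n\ge3$ and $s\ge1$ are integers. Let $\mathcal F(n,s)$ be the set of binary forms $F\in\mathbb Z[x,y]$, that is, homogeneous polynomials with integer coefficients, that have degree $n$, are irreducible over $\mathbb Z$, and have at most $s+1$ nonzero coefficients. The \emph{height} $H=H(F)$ is the largest absolute value of a coefficient of $F$. For a positive integer $h$, a solution $(x,y)\in\mathbb Z^2$ of the \emph{Thue inequality}
\[
|F(x,y)|\le h
\]
is \emph{primitive} if $\gcd(x,y)=1$. We write $N(F,h)$ for the number of primitive solutions, counting $(x,y)$ and $(-x,-y)$ separately. By Thue's theorem of 1909, each equation $F(x,y)=m$ has finitely many integer solutions, so $N(F,h)$ is finite. We ask how uniformly it can be bounded. The following conjecture is posed in \cite{Problem}.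

\begin{quote}
\textbf{Conjecture.} Let $\rho>0$. If $F\in\mathcal F(n,s)$ and $h\le H^{1-\frac sn-\rho}$, then $N(F,h)$ is bounded by a function of $s$ and $\rho$ only.
\end{quote}

Each feature of this statement has a simple reason. Only primitive solutions are counted because a form that is monic in $x$ has the solutions $(d,0)$ for all $d^n\le h$. To see why $s$ rather than $n$ should govern the count, put $f(z)=F(z,1)$, so that $F(x,y)=y^nf(x/y)$. A solution with $|y|$ large makes $f(x/y)$ very small, so $x/y$ lies near a real root of $f$. \emph{Descartes' rule of signs} implies that a real polynomial with at most $s+1$ nonzero coefficients has at most $s$ positive roots, counted with multiplicity. Applied to $f(z)$ and $f(-z)$, it allows at most $2s$ nonzero real roots, each of multiplicity at most $s$, whatever the degree.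

The exponent comes from looking at the points $(k+w,1)$ near a large root $k$. For $s=1$ take $F=x^n-(k^n-2)y^n$. Its height is about $k^n$, and $F(k+w,1)=(k+w)^n-k^n+2$ is about $nk^{n-1}w$. So there are many solutions once $h$ exceeds $H^{1-1/n}$ by a power of $H$. With $s+1$ coefficients one can subtract from $z^n$ its Taylor polynomial of degree $s-1$ at $k$. The difference still has height about $k^n$, it vanishes to order $s$ at $k$, and its value at $k+w$ is about $k^{n-s}w^s$, which is $H^{1-s/n}w^s$. Descartes' rule forbids a higher order of vanishing, and so one guesses that $H^{1-s/n}$ is the threshold. One half of this guess is correct in all degrees $n>s$.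

\begin{theorem}\label{thm:sharp}
Let $n>s\ge1$, $n\ge3$ and $\varepsilon>0$. Then $N\big(F,\lfloor H^{1-\frac sn+\varepsilon}\rfloor\big)$ is unbounded as $F$ ranges over $\mathcal F(n,s)$.
\end{theorem}

The other half, which is the conjecture, is false already for cubic trinomials.

\begin{theorem}\label{thm:cubic}
For $q\ge3$ with $3\mid q$ let
\[
F_q(x,y)=x^3-3(q^4+2q)\,xy^2+(2q^6+6q^3+3)\,y^3 .
\]
Then $F_q$ is irreducible with three nonzero coefficients, so $F_q\in\mathcal F(3,2)$. For each $0<\rho<1/6$, the number $N\big(F_q,\lfloor H^{1-\frac23-\rho}\rfloor\big)$ tends to infinity as $q\to\infty$.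
\end{theorem}

\begin{theorem}\label{thm:middle}
Let $s<n<2s$ \textup{(}so $s\ge2$\textup{)} and $0<\rho<\frac{2s-n}{sn}$. Then $N\big(F,\lfloor H^{1-\frac sn-\rho}\rfloor\big)$ is unbounded as $F$ ranges over $\mathcal F(n,s)$. In particular, taking $n=s+1$, the conjecture fails for every $s\ge2$.
\end{theorem}

We do not claim that the range of $\rho$ in Theorem~\ref{thm:middle} is optimal. What the guess overlooks is that fractions are packed more densely than integers. Suppose that $f(z)$ behaves like $k^{n-s}(z-\theta)^s$ near $\theta=k+1/q$. The fractions $k+1/(q+w)$ have denominator about $q$, but their distance from $\theta$ is only about $w/q^2$. At the corresponding points, $F=y^nf(x/y)$ has size about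
\begin{equation}\label{eq:heuristic}
q^n\cdot k^{n-s}\cdot (w/q^{2})^s=k^{n-s}q^{\,n-2s}w^s .
\end{equation}
For $n<2s$ this beats $k^{n-s}w^s$ by a power of $q$. For $n\ge2s$ nothing is gained, and there the conjecture is true.

\begin{theorem}\label{thm:positive}
For all $s\ge1$ and $\rho>0$ there is a constant $C(s,\rho)$ such that $N(F,h)\le C(s,\rho)$ whenever $n\ge2s$, $F\in\mathcal F(n,s)$ and $h\le H^{1-\frac sn-\rho}$. The constant does not depend on $n$.
\end{theorem}

\begin{corollary}\label{cor:class}
Fix $n\ge3$ and $s\ge1$. The conjectured assertion holds for the forms in $\mathcal F(n,s)$ and all $\rho>0$ if and only if $n\le s$ or $n\ge2s$.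
\end{corollary}

\begin{proof}
If $n\le s$, the exponent $1-\frac sn-\rho$ is negative, so $1\le h\le H^{1-s/n-\rho}$ forces $H=h=1$. There are finitely many forms of height $1$ and degree at most $s$, and each has finitely many solutions by Thue's theorem. The remaining cases are Theorems~\ref{thm:middle} and~\ref{thm:positive}.
\end{proof}

Section~\ref{sec:constructions} contains the three constructions. The proof of Theorem~\ref{thm:positive} rests on an inequality, proved in Section~\ref{sec:det}, that bounds the coefficients of $F$ in terms of any $s+1$ solutions in a quadrant, with no loss depending on $n$. It controls the solutions up to a power of $H$ (Section~\ref{sec:small}); the Thue--Siegel principle controls the very large ones (Section~\ref{sec:large}); and in high degree the same inequality bridges the range in between (Section~\ref{sec:end}).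

\section{Sparse forms with many small values}\label{sec:constructions}

All three constructions prescribe a form in the variables $y$ and $v=x-ky$, where $k$ is a positive integer. The next lemma says how much freedom sparsity leaves.

\begin{lemma}\label{lem:trunc}
Let $n>s$ and let $G\in\mathbb Z[v,y]$ be a form of degree $n$ in which the coefficient of $v^jy^{n-j}$ equals $\binom njk^{n-j}$ for $s\le j\le n$. Then $F(x,y)=G(x-ky,y)$ is monic in $x$ and has at most $s+1$ nonzero coefficients.
\end{lemma}

\begin{proof}
Since $x^n=(v+ky)^n=\sum_j\binom njk^{n-j}v^jy^{n-j}$, the form $F-x^n$ has degree at most $s-1$ in $v$, hence in $x$. So only $x^n$ and $x^{j}y^{n-j}$ with $0\le j\le s-1$ occur in $F$.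
\end{proof}

Three further facts are used. Irreducibility always comes from \emph{Eisenstein's criterion}: if $F=x^n+c_1x^{n-1}y+\dots+c_ny^n$ and a prime $p$ divides every $c_i$ while $p^2\nmid c_n$, then $F$ is irreducible. The height is bounded below by $H\ge|F(0,1)|$. To evaluate $F(0,1)$, where $v=-k$, we use
\begin{equation}\label{eq:alt}
\sum_{j=m}^n(-1)^j\binom nj=(-1)^m\binom{n-1}{m-1}\qquad(1\le m\le n),
\end{equation}
which telescopes after writing $\binom nj=\binom{n-1}{j-1}+\binom{n-1}{j}$.

\subsection{Integer points near a root of order $s$}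

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $4\mid k$ and $F=\sum_{j=s}^n\binom njk^{n-j}v^jy^{n-j}+2y^n$. The sum is the homogenized Taylor remainder from the introduction, and $2y^n$ is added to make $F$ irreducible. By Lemma~\ref{lem:trunc}, $F$ has at most $s+1$ nonzero coefficients. Moreover $F-x^n=-\sum_{j<s}\binom njk^{n-j}v^jy^{n-j}+2y^n\equiv2y^n\pmod 4$, so Eisenstein's criterion applies at $2$. By \eqref{eq:alt}, $F(0,1)=(-1)^s\binom{n-1}{s-1}k^n+2$, so $H\ge k^n-2\ge k^n/2$.

Let $W=\lfloor k^{\varepsilon/2}\rfloor$. At the primitive points $(k+w,1)$ with $1\le w\le W$ we have $v=w$, and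
\[
|F(k+w,1)|\le2^nk^{n-s}W^n+2\le2^{n+1}k^{n-s}W^n\le 2^{n+1}k^{n-s+n\varepsilon/2}.
\]
On the other hand $\lfloor H^{1-\frac sn+\varepsilon}\rfloor\ge(k^n/2)^{1-\frac sn+\varepsilon}-1$, which grows like $k^{n-s+n\varepsilon}$ and is therefore larger for large $k$. This gives at least $W$ primitive solutions, and $W\to\infty$ with $k$.
\end{proof}

\subsection{The cubic counterexample}

The smallest case of $s<n<2s$ is $s=2$, $n=3$. Lemma~\ref{lem:trunc} prescribes $G=v^3+3kv^2y+\cdots$ and leaves the coefficients of $vy^2$ and $y^3$ free. The fractions $k+1/(q+w)$ correspond to the points with $v=1$, $y=q+w$. We want a double root at $v/y=1/q$, but an exact double root would make $F$ reducible. So we impose it only on the part of $G$ that carries the large coefficient, and complete $3kv^2y$ to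
\[
3k\,y\,(v-y/q)^2=3\,\frac{k}{q^2}\,y\,(y-qv)^2 .
\]
This is integral for $k=q^2$. The leftover term $v^3$ equals $1$ at our points and costs nothing.

\begin{proof}[Proof of Theorem~\ref{thm:cubic}]
Put $v=x-q^2y$, so that $y-qv=(1+q^3)y-qx$. Expanding,
\begin{align*}
v^3+3y(y-qv)^2&=x^3+(-3q^2+3q^2)x^2y+(3q^4-6q-6q^4)xy^2\\
&\qquad+\big(-q^6+3(1+q^3)^2\big)y^3=F_q(x,y).
\end{align*}
The form $F_q$ is monic in $x$, its other coefficients are divisible by $3$, and $2q^6+6q^3+3\equiv3\pmod9$ because $3\mid q$. Eisenstein's criterion applies at $3$.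

We have $H\ge q^6$. Let $W=\lfloor(q^{1-6\rho}/7)^{1/2}\rfloor$. Then $W\le q$, and $W\to\infty$ as $q\to\infty$ because $\rho<1/6$; take $q$ so large that $W\ge1$. For $0\le w\le W$ let $y=q+w$ and $x=1+q^2y$. Then $\gcd(x,y)=1$, $v=1$ and $y-qv=w$, so
\[
0<F_q(x,y)=1+3(q+w)w^2\le1+6qW^2\le7qW^2\le q^{2-6\rho}\le H^{\frac13-\rho}.
\]
As $F_q(x,y)$ is an integer, it is at most $\lfloor H^{\frac13-\rho}\rfloor$. This gives at least $W+1$ primitive solutions.
\end{proof}

For $q=3$ the form is $x^3-261xy^2+1623y^3$, and $w=0$ gives the point $(28,3)$ with value $21952-65772+43821=1$. In general the values are about $qw^2$, as \eqref{eq:heuristic} predicts, while $H^{1/3}$ is about $q^2$. The ratio $q\approx H^{1/6}$ is the source of the condition $\rho<1/6$.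

\subsection{All degrees $s<n<2s$}

In general we complete the term $\binom nsk^{n-s}v^sy^{n-s}$ to $\binom nsk^{n-s}q^{-s}y^{n-s}(qv-y)^s$ and aim at values of the size
\[
T=k^{n-s}q^{\,n-2s}
\]
given by \eqref{eq:heuristic}. Integrality asks for $q^s\mid k^{n-s}$. The terms with $j>s$ are no longer trivial; at our points they have size up to about $(kq)^{n-s-1}$, which is at most $T$ when $k\ge q^{s-1}$. A multiple $k=pq^s$ meets both demands. The correction $2y^n$ that gave irreducibility above costs about $q^n$. This is at most $T$ when $n\ge s+2$, but for $n=s+1$ we have $T=pq$ and cannot afford it. In that case the factor $p$ of $k$ supplies the Eisenstein prime.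

\begin{proof}[Proof of Theorem~\ref{thm:middle}]
If $n=s+1$, let $p$ be the least prime not dividing $n$ and let $E=0$. If $n\ge s+2$, let $p=2$ and $E=2$. For an integer $q\ge1$ put $k=pq^s$, $v=x-ky$ and
\[
F=\sum_{j=s+1}^n\binom njk^{n-j}v^jy^{n-j}+\binom ns\frac{k^{n-s}}{q^s}\,y^{n-s}(qv-y)^s+Ey^n .
\]
Here $k^{n-s}/q^s=p^{n-s}q^{s(n-s-1)}$ is an integer. The middle term has degree $s$ in $v$, and its coefficient of $v^sy^{n-s}$ is $\binom nsk^{n-s}$. By Lemma~\ref{lem:trunc}, $F$ is monic in $x$ with at most $s+1$ nonzero coefficients.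

\emph{Irreducibility.} Let $n\ge s+2$. In
\[
F-x^n=-\sum_{j<s}\binom njk^{n-j}v^jy^{n-j}+\binom ns\frac{k^{n-s}}{q^s}y^{n-s}\big[(qv-y)^s-(qv)^s\big]+2y^n
\]
every term but the last carries a factor $2^{n-s}$, so $F\equiv x^n+2y^n\pmod4$ and Eisenstein's criterion applies at $2$. Let $n=s+1$. Then $F=v^n+np\,y(qv-y)^s\equiv x^n\pmod p$, because $p\mid k$. The coefficient of $y^n$ is $F(0,1)=(-k)^n+(-1)^snp(1+qk)^s$. Here $p^2\mid k^n$, while $p\nmid n$ and $1+qk\equiv1\pmod p$. So $p$ divides $F(0,1)$ exactly once, and the criterion applies at $p$.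

\emph{Height.} By \eqref{eq:alt} with $m=s+1$,
\[
F(0,1)=(-1)^s\Big[\binom nsk^n\Big(1+\frac1{qk}\Big)^s-\binom{n-1}sk^n\Big]+E .
\]
The bracket is at least $\binom{n-1}{s-1}k^n$, and $\binom{n-1}{s-1}\ge2$ because $1\le s-1\le n-2$. Hence $H\ge2k^n-2\ge k^n$.

\emph{Values.} Let $1\le w\le W\le q$, $y=q+w\le2q$ and $x=1+ky$. Then $\gcd(x,y)=1$, $v=1$ and $qv-y=-w$. We have $(kq)^{n-s-1}=Tq^{s-1}/k\le T$, and if $n\ge s+2$ then $k^{n-s}\ge q^{2s}$, that is, $q^n\le T$. Bounding sums of binomial coefficients by $2^n$, the three parts of $F$ give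
\begin{equation}\label{eq:values}
|F(x,y)|\le2^n(2kq)^{n-s-1}+2^n2^{n-s}TW^s+E(2q)^n\le4^{n+1}TW^s .
\end{equation}

\emph{Counting.} Since $n\rho<\frac{2s-n}s<1\le n-s$, the exponent $1-\frac sn-\rho$ is positive, and
\[
H^{1-\frac sn-\rho}\ge k^{n-s-n\rho}\ge q^{s(n-s)-sn\rho}.
\]
Take $W=\big\lfloor\big(q^{2s-n-sn\rho}/(4^{n+1}p^{n-s})\big)^{1/s}\big\rfloor$. Then $W\le q$ because $2s-n<s$, and $W\to\infty$ as $q\to\infty$ because $\rho<\frac{2s-n}{sn}$. As $T=p^{n-s}q^{s(n-s)+n-2s}$, we get $4^{n+1}TW^s\le q^{s(n-s)-sn\rho}\le H^{1-\frac sn-\rho}$. By \eqref{eq:values}, the $W$ points above are primitive solutions with $h=\lfloor H^{1-\frac sn-\rho}\rfloor$.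
\end{proof}

\section{A determinant inequality uniform in the degree}\label{sec:det}

A form with $s+1$ coefficients is determined by its values at $s+1$ suitable points. If all these values are at most $h$, Cramer's rule bounds the coefficients, provided that the determinant of the system can be bounded below. The difficulty is to do this without losing a factor that depends on $n$.

The case $s=1$ shows how. Let $F=a_0x^n+a_1y^n$, and let $(x_0,y_0)$, $(x_1,y_1)$ be non-proportional points with positive integer coordinates and $|F|\le h$. Eliminating $a_0$ gives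
\[
a_1\big((x_0y_1)^n-(x_1y_0)^n\big)=x_0^nF(x_1,y_1)-x_1^nF(x_0,y_0).
\]
For distinct positive integers $a,b$ we have $|a^n-b^n|=|a-b|\sum_ma^mb^{n-1-m}\ge\max(a,b)^{n-1}$. Using the lower bound $(x_0y_1)^{n-1}$ against the first term and $(x_1y_0)^{n-1}$ against the second, and arguing symmetrically for $a_0$, we obtain
\begin{equation}\label{eq:s1}
|a_1|\le h\Big(\frac{x_0}{y_1^{n-1}}+\frac{x_1}{y_0^{n-1}}\Big),\qquad|a_0|\le h\Big(\frac{y_0}{x_1^{n-1}}+\frac{y_1}{x_0^{n-1}}\Big).
\end{equation}
Two things were used: integrality, for $|a-b|\ge1$, and positivity, which let us keep one term of the sum and discard the rest. For general $s$ the factor $a-b$ becomes a Vandermonde product, and the sum becomes a Schur polynomial.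

For integers $0\le\lambda_0\le\dots\le\lambda_r$ (we list the parts increasingly) and variables $u=(u_0,\dots,u_r)$, the \emph{Schur polynomial} $S_\lambda$ is the symmetric polynomial defined by
\[
\det\big(u_j^{\lambda_i+i}\big)_{0\le i,j\le r}=S_\lambda(u)\prod_{j<l}(u_l-u_j).
\]
Let $|\lambda|=\sum\lambda_i$, let $u^{(j)}$ be $u$ with $u_j$ omitted, and let $e_m$ be the $m$th elementary symmetric polynomial. We need two identities from \cite[Ch.~I, \S5]{Mac}.
\begin{itemize}
\item \emph{Branching rule.} $S_\lambda(u)=\sum_\kappa u_j^{|\lambda|-|\kappa|}S_\kappa(u^{(j)})$, summed over all $\kappa=(\kappa_0,\dots,\kappa_{r-1})$ that interlace $\lambda$, meaning $\lambda_0\le\kappa_0\le\lambda_1\le\dots\le\kappa_{r-1}\le\lambda_r$.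
\item \emph{Pieri's formula.} $e_mS_\mu=\sum_\kappa S_\kappa$, summed over all nondecreasing $\kappa$ obtained from $\mu$ by adding $1$ to $m$ different parts.
\end{itemize}
By the branching rule and induction on $r$, starting from $S_\lambda(u_0)=u_0^{\lambda_0}$, every $S_\lambda$ is positive at points with positive coordinates. At such points each side sum above is therefore at least as large as any one of its terms.

\begin{lemma}\label{lem:det}
Let $F=\sum_{i=0}^sa_ix^{n-n_i}y^{n_i}$ with real $a_i$ and $0=n_0<\dots<n_s=n$. Let $(x_j,y_j)$, $0\le j\le s$, be pairwise non-proportional points with positive integer coordinates and $|F(x_j,y_j)|\le h$. Then for $0\le i\le s$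
\[
|a_i|\le h\sum_{j=0}^s\ \sum_{S}\ \frac{\prod_{l\in S}y_l\prod_{l\notin S,\,l\ne j}x_l}{x_j^{(n-n_i)-(s-i)}\,y_j^{\,n_i-i}},
\]
where $S$ runs over the subsets of $\{0,\dots,s\}\setminus\{j\}$ with $s-i$ elements. Both exponents in the denominator are nonnegative.
\end{lemma}

For $s=1$ this is \eqref{eq:s1}. The $a_i$ are allowed to vanish.

\begin{proof}
The $n_i$ are strictly increasing integers from $0$ to $n$, so $n_i\ge i$ and $n-n_i\ge s-i$. The numbers $u_j=y_j/x_j$ are positive and distinct, and
\[
\sum_{i=0}^sa_iu_j^{n_i}=F(x_j,y_j)/x_j^n\qquad(0\le j\le s).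
\]
The determinant of this system belongs to $\lambda$ with $\lambda_l=n_l-l$. The minor that omits $u_j$ and the exponent $n_i$ has exponents $n_0,\dots,n_{i-1},n_{i+1},\dots,n_s$, so it belongs to $\lambda'$ with $\lambda'_l=\lambda_l$ for $l<i$ and $\lambda'_l=n_{l+1}-l=\lambda_{l+1}+1$ for $i\le l\le s-1$. The two Vandermonde products cancel except for the factors that involve $u_j$, and Cramer's rule gives
\begin{equation}\label{eq:cramer}
|a_i|\le\sum_{j=0}^s\frac{h}{x_j^n}\cdot\frac1{\prod_{l\ne j}|u_l-u_j|}\cdot\frac{S_{\lambda'}(u^{(j)})}{S_\lambda(u)} .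
\end{equation}
To compare the two Schur polynomials we pass through $\mu=(\lambda_0,\dots,\lambda_{i-1},\lambda_{i+1},\dots,\lambda_s)$. It interlaces $\lambda$ and $|\lambda|-|\mu|=\lambda_i=n_i-i$, so the branching rule gives $S_\lambda(u)\ge u_j^{n_i-i}S_\mu(u^{(j)})$. Also $\lambda'$ arises from $\mu$ by adding $1$ to its last $s-i$ parts, so Pieri's formula gives $S_{\lambda'}(u^{(j)})\le e_{s-i}(u^{(j)})S_\mu(u^{(j)})$. Hence the last factor in \eqref{eq:cramer} is at most $e_{s-i}(u^{(j)})(x_j/y_j)^{n_i-i}$. Finally $x_jy_l-x_ly_j$ is a nonzero integer, so $|u_l-u_j|\ge1/(x_jx_l)$ and the middle factor is at most $x_j^s\prod_{l\ne j}x_l$. The total power of $x_j$ is $-n+s+n_i-i$, and $e_{s-i}(u^{(j)})\prod_{l\ne j}x_l$ is the sum of the numerators over $S$.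
\end{proof}

\section{Solutions up to a power of the height}\label{sec:small}

Lemma~\ref{lem:det} needs positive coordinates, so we first reduce to an octant. For a form $F$ and a positive integer $h$ let
\[
\mathcal S=\mathcal S(F,h)=\{(x,y)\in\mathbb Z^2:\ \gcd(x,y)=1,\ 0<x\le y,\ |F(x,y)|\le h\}.
\]
The substitutions $y\mapsto-y$ and $x\leftrightarrow y$ preserve $\mathcal F(n,s)$ and the height, and $|F(-x,-y)|=|F(x,y)|$. The points with $xy\ne0$ lie in eight octants, each of which is carried to $0<x\le y$ by these operations, and at most four primitive points have $xy=0$. So if $|\mathcal S|\le C'$ for all admissible $F$ and $h$, then $N(F,h)\le4+8C'$. Distinct points of $\mathcal S$ are non-proportional, because they are primitive.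

Let $F\in\mathcal F(n,s)$ with $n>s$. An irreducible form of degree $n\ge3$ is divisible by neither $x$ nor $y$, so $x^n$ and $y^n$ both occur. Adding exponents with coefficient zero if necessary, we write $F$ as in Lemma~\ref{lem:det}, with $a_0a_s\ne0$. The case $i=s$ of the lemma says that any $s+1$ points of $\mathcal S$ satisfy
\begin{equation}\label{eq:last}
1\le|a_s|\le h\sum_{j=0}^s\frac{\prod_{l\ne j}x_l}{y_j^{\,n-s}} .
\end{equation}
We play this against the case of the largest coefficient. For points of comparable size, \eqref{eq:last} says that $y$ is not too large compared with $x$, while the bound for $H$ says that $y$ is not too small. Put $c=(s+1)2^s$.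

\begin{lemma}\label{lem:box}
Let $n>s$, $F\in\mathcal F(n,s)$ and $R\ge1$. Let $(x_j,y_j)$, $0\le j\le s$, be distinct points of $\mathcal S$, put $X=\min x_j$ and $Y=\min y_j$, and suppose that $x_j\le RX$ and $y_j\le RY$ for all $j$. Then
\[
H^{n-s}X^{n(n-2s)}\le(chR^s)^n .
\]
\end{lemma}

\begin{proof}
We have $1\le X\le Y$, since the point with $y_j=Y$ has $X\le x_j\le Y$. By \eqref{eq:last}, $Y^{n-s}\le chR^sX^s$. Choose $i$ with $|a_i|=H$. The bound of Lemma~\ref{lem:det} has $(s+1)\binom s{s-i}\le c$ terms. Each numerator is at most $R^sY^{s-i}X^i$, and each denominator is at least $X^{(n-n_i)-(s-i)}Y^{n_i-i}$. Therefore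
\[
H\le chR^sX^{s-n+n_i}Y^{s-n_i}=chR^sX^{2s-n}(Y/X)^{s-n_i}\le chR^sX^{s-n}Y^s,
\]
where the last step uses $Y/X\ge1$ and $n_i\ge0$. Raising this to the power $n-s$ and inserting the bound for $Y^{n-s}$,
\[
(HX^{n-s})^{n-s}\le(chR^s)^{n-s}(Y^{n-s})^s\le(chR^s)^nX^{s^2},
\]
and $(n-s)^2-s^2=n(n-2s)$.
\end{proof}

\begin{remark}\label{rem:equality}
The forms of Theorem~\ref{thm:middle} are extremal for this lemma. Interchange $x$ and $y$ and take the points with $1\le w\le s+1\le q$. Then $X\le2q$, $R=2$ is admissible, and $H\ge k^n$. As $n<2s$, the left side of the lemma is at least $(2^{n-2s}T)^n$, so the lemma forces $h\ge2^{n-3s}T/c$, while \eqref{eq:values} allows $h=4^{n+1}(s+1)^sT$. The two bounds differ by a factor bounded in terms of $n$.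
\end{remark}

When $n\ge2s$ the power of $X$ can be dropped, and $X$ no longer helps the solutions to cluster. Put
\[
H_0=\max\big(e^{5s},(2c)^{2/\rho}\big).
\]

\begin{proposition}\label{prop:small}
Let $n\ge2s$, $F\in\mathcal F(n,s)$, $h\le H^{1-\frac sn-\rho}$ and $H\ge H_0$. For every $K>0$, at most $s(2sK/\rho+1)^2$ points of $\mathcal S$ have $y\le H^K$.
\end{proposition}

\begin{proof}
Let $R=H^{\rho/(2s)}>1$. Suppose that a box $[R^a,R^{a+1})\times[R^b,R^{b+1})$ contains $s+1$ points of $\mathcal S$. Lemma~\ref{lem:box} applies, and $X^{n(n-2s)}\ge1$, so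
\[
H^{1-\frac sn}\le chR^s\le cH^{1-\frac sn-\rho}H^{\rho/2}.
\]
Thus $H^{\rho/2}\le c$, contrary to $H\ge(2c)^{2/\rho}$. So each box contains at most $s$ points. The points with $1\le x\le y\le H^K=R^{2sK/\rho}$ lie in the boxes with integers $0\le a,b\le2sK/\rho$, and there are at most $(2sK/\rho+1)^2$ of these.
\end{proof}

\section{Large solutions}\label{sec:large}

In this section $F\in\mathcal F(n,s)$ and $1\le h\le H$; no relation between $n$ and $s$ is needed. The polynomial $f(z)=F(z,1)$ is irreducible of degree $n$. Let $a$ be its leading coefficient and $\alpha_1,\dots,\alpha_n$ its roots. Its \emph{Mahler measure} is $M=|a|\prod_i\max(1,|\alpha_i|)$. Landau's inequality bounds $M$ by the Euclidean norm of the coefficient vector, so $M\le\sqrt{n+1}\,H\le nH$. The \emph{discriminant} $D=a^{2n-2}\prod_{i<j}(\alpha_i-\alpha_j)^2$ is an integer, nonzero because the roots are distinct, and $|D|=|a|^{n-2}\prod_i|f'(\alpha_i)|$. We first turn a solution into an approximation to a root. Put $Q=2n^3H^2$.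

\begin{lemma}\label{lem:approx}
Every root $\alpha$ of $f$ satisfies $|f'(\alpha)|\ge(n^3H^2)^{-(n-1)}$. If $(x,y)\in\mathcal S$ and $\alpha$ is a root nearest to $z=x/y$, then $|z-\alpha|\le(Q/y)^n$.
\end{lemma}

\begin{proof}
Termwise, $|f'(\alpha_i)|\le(1+\dots+n)H\max(1,|\alpha_i|)^{n-1}\le n^2H\max(1,|\alpha_i|)^{n-1}$. Using this for the $n-1$ roots other than $\alpha$, and $|a|^{n-2}\le|a|^{n-1}$, we get
\[
1\le|D|\le|f'(\alpha)|(n^2H)^{n-1}M^{n-1}\le|f'(\alpha)|(n^3H^2)^{n-1}.
\]
If $\alpha$ is nearest to $z$, then $|\alpha-\alpha_i|\le|\alpha-z|+|z-\alpha_i|\le2|z-\alpha_i|$, so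
\[
h\ge|F(x,y)|=y^n|a|\prod_i|z-\alpha_i|\ge y^n|z-\alpha|\,2^{-(n-1)}|f'(\alpha)| .
\]
Hence $|z-\alpha|\le hQ^{n-1}/y^n$, and $h\le H\le Q$.
\end{proof}

Two such approximations to the same root repel each other, so the denominators grow very fast. This alone does not stop the sequence. It is stopped by the following principle, which says that two very good approximations cannot be too far apart either. It is due to Bombieri \cite{B} and Bombieri and Mueller \cite{BM}; we quote it in the form given by Bombieri and Schmidt \cite{BS}. Here $M(\alpha)$ is the Mahler measure of the minimal polynomial of $\alpha$ over $\mathbb Z$.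

\begin{theorem}[Thue--Siegel principle]\label{thm:TS}
Let $\alpha$ be algebraic of degree $n\ge3$. Let $0<t<\sqrt{2/n}$ and $\sqrt{2-nt^2}<\tau<t$, put
\[
\omega=\frac2{t-\tau},\qquad A_\alpha=\frac{t^2}{2-nt^2}\Big(\log M(\alpha)+\frac n2\Big),\qquad\delta=\frac{nt^2+\tau^2-2}{n-1},
\]
and assume $\omega<n$. Let $x/y\ne x'/y'$ be fractions in lowest terms with $\max(|x'|,|y'|)\ge\max(|x|,|y|)$. If $|\alpha-x/y|<(4e^{A_\alpha}\max(|x|,|y|))^{-\omega}$ and the same holds for $x'/y'$, then
\[
\log(4e^{A_\alpha})+\log\max(|x'|,|y'|)\le\delta^{-1}\big(\log(4e^{A_\alpha})+\log\max(|x|,|y|)\big).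
\]
\end{theorem}

Lemma~\ref{lem:approx} gives approximations of order $n$, and $\omega$ always exceeds $2/t>\sqrt{2n}$. We need $\omega$ below $n$ by a fixed proportion for all $n\ge3$. This is tightest at $n=3$ and forces $t$ close to $\sqrt{2/n}$ and $\tau/t$ small. We take
\[
t=\sqrt{2/(n+1/400)},\qquad\tau=t/10 .
\]
Then $2-nt^2=t^2/400$, so $\sqrt{2-nt^2}=t/20<\tau$. For a root $\alpha$ of $f$ we have $M(\alpha)\le M\le nH$, hence
\[
A_\alpha\le A:=400\big(\log(nH)+n/2\big).
\]
Next, $\omega=\frac{10}9\sqrt{2(n+1/400)}$, so $\omega\le\frac{10}{11}n$ is equivalent to $2(n+1/400)/n^2\le81/121$. The left side decreases in $n$, and at $n=3$ the inequality reads $6.005\le729/121=6.02\ldots$, which is true. Finally $nt^2+\tau^2-2=t^2(\frac1{100}-\frac1{400})$, so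
\[
\delta=\frac{0.015}{(n+1/400)(n-1)}\ge\frac{0.015}{n^2}.
\]

\begin{proposition}\label{prop:large}
Let $C_0=8000$ and $Y_L=(4Qe^A)^{12}$. Then $\log Y_L\le C_0(n+\log H)$, and at most $26s$ points of $\mathcal S$ have $y>Y_L$.
\end{proposition}

\begin{proof}
We have $\log Y_L=12(\log8+403\log n+402\log H+200n)$. Since $\log 8\le n$ and $\log n\le n$, this is at most $12\cdot604\,(n+\log H)\le C_0(n+\log H)$.

Attach to each point of $\mathcal S$ with $y>Y_L$ one root $\alpha$ nearest to $z=x/y\in(0,1]$.

\emph{The root is real.} Since $y\ge4Q^2$, Lemma~\ref{lem:approx} gives $|z-\alpha|\le(4Q)^{-n}\le1$, so $|\alpha|\le2$ and $|\alpha-\alpha_i|\le4\max(1,|\alpha_i|)$ for all $i$. If $\alpha\notin\mathbb R$, then $\bar\alpha$ is another root and $|f'(\alpha)|=|a|\prod_{\alpha_i\ne\alpha}|\alpha-\alpha_i|\le|\alpha-\bar\alpha|\,4^nM$. As $z$ is real,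
\[
|z-\alpha|\ge\tfrac12|\alpha-\bar\alpha|\ge\frac1{2\cdot4^n\,nH\,(n^3H^2)^{n-1}}\ge\frac1{2(2Q)^n}>(4Q)^{-n},
\]
a contradiction. Since $f(0)\ne0$, Descartes' rule shows that at most $2s$ roots occur. This is the only use of sparsity in this section.

\emph{Lower bound for the gaps.} Let two distinct points with $Y_L<y\le y'$ be attached to the same $\alpha$. Then $1/(yy')\le|z-z'|\le2(Q/y)^n$. Since $2Q^n\le(4Q)^n\le y^{n/12}$ and $n\ge3$, we get $y'\ge y^{n-1-n/12}\ge y^{7n/12}$.

\emph{Upper bound for the gaps.} For $y>Y_L$ we have $y^{n-\omega}\ge y^{n/11}>(4Qe^A)^n\ge Q^n(4e^A)^\omega$. So $|z-\alpha|\le(Q/y)^n<(4e^{A_\alpha}y)^{-\omega}$, and $y=\max(|x|,|y|)$ on $\mathcal S$. Theorem~\ref{thm:TS} applies to any two distinct points $y\le y'$ attached to $\alpha$. As $y\ge4e^A$, it gives $\log y'\le2\delta^{-1}\log y\le134n^2\log y$.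

\emph{Counting.} Let $y_0\le\dots\le y_m$, $m\ge1$, be the ordinates of distinct points attached to $\alpha$. The two bounds give $(7n/12)^m\log y_0\le\log y_m\le134n^2\log y_0$, that is, $(7n/12)^{m-2}\le134\cdot144/49<394$. Since $7n/12\ge7/4$ and $(7/4)^{11}>471$, we get $m\le12$. So each real root accounts for at most $13$ points, and the total is at most $26s$.
\end{proof}

\section{The intermediate range and the proof of Theorem~\ref{thm:positive}}\label{sec:end}

Proposition~\ref{prop:small} reaches up to a fixed power of $H$, and Proposition~\ref{prop:large} starts at $e^{C_0(n+\log H)}$. If $n$ is bounded in terms of $s$, these ranges overlap. If $n$ is large compared with $\log H$ they do not, and we need a gap estimate whose exponent grows with $n$. Inequality \eqref{eq:last} provides one, at the price of stepping $s$ solutions at a time.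

\begin{lemma}\label{lem:medium}
Let $n\ge5s$, $F\in\mathcal F(n,s)$ and $1\le h\le H$. Let $B$ satisfy $B^2\ge(s+1)h$ and $\log B\ge\max(5,\log H)$. Then at most $s\big(2+\log_2(3C_0s)\big)$ points of $\mathcal S$ have $B<y\le Y_L$.
\end{lemma}

\begin{proof}
List these points with ordinates $y_0\le y_1\le\dots\le y_{N-1}$, and assume $N\ge1$. Apply \eqref{eq:last} to the points numbered $r,\dots,r+s$. Every $x_l$ is at most $y_{r+s}$ and every $y_j$ is at least $y_r$, so $y_r^{\,n-s}\le(s+1)h\,y_{r+s}^{\,s}$. Since $(n-s)/2\ge2s\ge2$, we have $(s+1)h\le B^2\le y_r^{(n-s)/2}$. Hence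
\[
y_{r+s}\ge y_r^{\,\gamma},\qquad\gamma=\frac{n-s}{2s}\ge\max\Big(2,\frac{2n}{5s}\Big),
\]
where $n-s\ge4n/5$ gives the second bound for $\gamma$. Let $m=\lfloor(N-1)/s\rfloor$. Then $B^{\gamma^m}\le y_{ms}\le Y_L$, so by Proposition~\ref{prop:large}
\[
\gamma^m\le\frac{C_0(n+\log H)}{\log B}\le C_0\Big(\frac n5+1\Big)\le C_0n\le\tfrac52C_0s\gamma .
\]
The degree has now canceled: $\gamma^{m-1}\le3C_0s$, and with $\gamma\ge2$ this gives $m\le1+\log_2(3C_0s)$. Finally $N\le s(m+1)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]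
Let $n\ge2s$, $F\in\mathcal F(n,s)$ and $h\le H^{1-\frac sn-\rho}$. Then $n>s$ and $1\le h\le H$. By the reduction in Section~\ref{sec:small} it suffices to bound $|\mathcal S|$ in terms of $s$ and $\rho$, and by Proposition~\ref{prop:large} it suffices to bound the number $N_0$ of points with $y\le Y_L$. We use that at most $Z^2$ points of $\mathcal S$ have $y\le Z$.

\emph{Case $n<5s$, $H\ge H_0$.} Here $5s\le\log H$, so $Y_L\le e^{C_0(5s+\log H)}\le H^{2C_0}$. Proposition~\ref{prop:small} with $K=2C_0$ gives $N_0\le s(4C_0s/\rho+1)^2$.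

\emph{Case $n<5s$, $H<H_0$.} Here $N_0\le Y_L^2\le e^{2C_0(5s+\log H_0)}$.

\emph{Case $n\ge5s$, $H\ge H_0$.} Take $B=H$. Since $H\ge e^{5s}\ge s+1$, we have $B^2\ge(s+1)h$ and $\log B\ge5$. Proposition~\ref{prop:small} with $K=1$ and Lemma~\ref{lem:medium} give $N_0\le s(2s/\rho+1)^2+s(2+\log_2(3C_0s))$.

\emph{Case $n\ge5s$, $H<H_0$.} Take $B=(s+1)H_0$. Then $B^2\ge(s+1)h$, $B>H$ and $B\ge e^5$. Lemma~\ref{lem:medium} gives $N_0\le(s+1)^2H_0^2+s(2+\log_2(3C_0s))$.

All four bounds depend only on $s$ and $\rho$. If $C''$ is the largest of them, then $C(s,\rho)=4+8(C''+26s)$ has the required property.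
\end{proof}

\begin{remark}
The hypothesis $n\ge2s$ and the bound $h\le H^{1-s/n-\rho}$, beyond its consequence $h\le H$, enter only through Proposition~\ref{prop:small}. By Remark~\ref{rem:equality}, this is exactly the step that the forms of Theorem~\ref{thm:middle} violate. Irreducibility is used for $a_0a_s\ne0$, for $D\ne0$, and to know that the roots have degree $n\ge3$. It cannot be dropped: for $s\ge2$ the form $(x^2-2y^2)^s$ has degree $2s$ and $s+1$ nonzero coefficients, and it takes the values $\pm1$ at the infinitely many primitive points given by $x+y\sqrt2=(1+\sqrt2)^j$, $j\ge1$.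
\end{remark}

\begin{thebibliography}{9}

\bibitem{B} Bombieri, Acta Math. \textbf{148} (1982).

\bibitem{BM} Bombieri and Mueller, J. reine angew. Math. \textbf{342} (1983).

\bibitem{BS} Bombieri and Schmidt, Invent. Math. \textbf{88} (1987).

\bibitem{Problem} \emph{Bounds on the Number of Solutions to Thue Equations}, \texttt{https://mathtube.org/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak lecture-extra-files/\allowbreak bounds\_on\_the\_\allowbreak number\_of\_\allowbreak solutions\_to\_\allowbreak thue\_equations.pdf}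

\bibitem{Mac} Macdonald, \emph{Symmetric Functions and Hall Polynomials}.

\end{thebibliography}
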